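# Maximal subgroups of $GL_n(D)$

Throughout, a division algebra means a division ring of finite dimension over its centre, $X'$ is the commutator subgroup of a group $X$, and subrings contain $1$. If $D$ is a division algebra with centre $F$, then $\dim_F D=d^2$, and $d=\deg D$ is its degree.

## 1. Invariant valuation rings, and a minimal one

**Definition.** A *valuation ring* of a division ring $D$ is a subring $V\subseteq D$ such that $xVx^{-1}=V$ for all $x\in D^*$, and such that $x\in V$ or $x^{-1}\in V$ for every $x\in D^*$. The case $V=D$ is allowed.

The first condition says that $V$ is invariant under conjugation, and it is a strong one. Before the examples, here is what the definition gives.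

*The nonunits of $V$ form a two-sided ideal $M$, and $V/M$ is a division ring.* Let $x\in V$ be a nonunit and $v\in V$. If $xv$ were a unit of $V$, then $v(xv)^{-1}\in V$ would be a right inverse of $x$, hence its inverse in $D$, so $x$ would be a unit of $V$. The same argument works for $vx$. Let $x,y$ be nonzero nonunits. Then $x^{-1}y\in V$ or $y^{-1}x\in V$. In the first case $x+y=x(1+x^{-1}y)$ is a nonunit by what we just saw, and the other case is symmetric. Every element of $V$ outside $M$ is a unit, so $V/M$ is a division ring.

*There is a value map.* Since $V^*$ is normal in $D^*$, we have the group $\Gamma_D=D^*/V^*$ and the quotient map $w:D^*\to\Gamma_D$. We write $\Gamma_D$ multiplicatively and put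
$$w(x)\le w(y)\iff yx^{-1}\in V .$$
This is well defined: for $s,t\in V^*$ we have $(yt)(xs)^{-1}=yx^{-1}\cdot\bigl(x\,ts^{-1}x^{-1}\bigr)\in yx^{-1}V^*$. It is a total order. It is compatible with multiplication on both sides, since $(yz)(xz)^{-1}=yx^{-1}$ and $(zy)(zx)^{-1}=z(yx^{-1})z^{-1}$. So $V^*=\{w=1\}$, and the nonzero elements of $M$ are those with $w>1$. If $x,y,x+y\neq0$ and $w(x)\le w(y)$, then $(x+y)x^{-1}=1+yx^{-1}\in V$, so
$$w(x+y)\ge\min(w(x),w(y)),\qquad\text{with equality if } w(x)\ne w(y). \tag{1}$$
For the equality: if $w(x)<w(y)$, then $yx^{-1}\in M$, so $1+yx^{-1}$ is a unit (otherwise $1\in M$), and in particular $x+y\neq 0$.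

**Example 1.** Let $\mathbb H$ be the real quaternions and $D=\mathbb H((t))$, with $t$ central, so $F=\mathbb R((t))$ and $d=2$. The order $\operatorname{ord}(x)$, the lowest exponent of $t$ in $x$, satisfies $\operatorname{ord}(xy)=\operatorname{ord}(x)+\operatorname{ord}(y)$. Hence $V=\mathbb H[[t]]$ is a valuation ring, with $\Gamma_D\cong\mathbb Z$, $M=tV$ and $V/M\cong\mathbb H$.

**Example 2.** The only valuation ring of $\mathbb H$ is $\mathbb H$ itself. Let $W$ be one. A totally ordered group has no torsion, so every $p$ with $p^2=-1$ is a unit of $W$. For $b\in[-1,1]$ and $c=\sqrt{1-b^2}$, both $bi+cj$ and $bi-cj$ have square $-1$, so their sum $2bi$ lies in $W$, and so does $2b$. Thus $[-2,2]\subset W$, hence $\mathbb R\subset W$, and as $i,j,ij\in W$ we get $W=\mathbb H$.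

It follows that $V=\mathbb H[[t]]$ in Example 1 contains no smaller valuation ring $W$ of $D$. Indeed, if $0\ne x\in M$, then $x^{-1}\notin V\supseteq W$, so $x\in W$. Thus $M\subseteq W$, and $W/M$ is a valuation ring of $\mathbb H$. So $W/M=\mathbb H$ and $W=V$.

**Lemma A.** Let $D$ be a division algebra of degree $d$ with centre $F$, and suppose $\operatorname{char}F\nmid d$. Let $\mathcal V$ be the set of valuation rings $V$ of $D$ with $d^{-1}\in V$. Then $\mathcal V$ has an element that is minimal under inclusion.

*Proof.* $D\in\mathcal V$. Let $\mathcal C\subseteq\mathcal V$ be a nonempty chain and $W=\bigcap\mathcal C$. Then $W$ is a subring, it is invariant under conjugation, and $d^{-1}\in W$. Let $x\in D^*$ with $x\notin W$, say $x\notin V_0\in\mathcal C$. Then $x^{-1}\in V_0$. If $V\in\mathcal C$ and $V\supseteq V_0$, then $x^{-1}\in V$. If $V\in\mathcal C$ and $V\subseteq V_0$, then $x\notin V$, so again $x^{-1}\in V$. Thus $x^{-1}\in W$, and $W\in\mathcal V$. By Zorn's lemma $\mathcal V$ has a minimal element. $\square$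

This minimal $V$ is for finding maximal subgroups of $D^*$. The question is whether $D^*$, or more generally $GL_n(D)$, always has one. The plan for $n=1$ is as follows. Suppose there is none containing $F^*$. We shall see that the residue algebra $\Delta=V/M$ is then again a noncommutative division algebra, that it inherits the bad property, and that, because $V$ is minimal, $\Delta$ has no smaller valuation ring of its own containing $d^{-1}$. So when we complete the centre $k$ of $\Delta$ at a suitable valuation, $\Delta$ cannot remain a division algebra: it becomes $M_m(E)$ with $m\ge2$. A matrix group over a complete $E$ has an open maximal subgroup, and density carries it back to $\Delta^*$, a contradiction.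

## 2. Maximal subgroups and three theorems

**Definition.** A subgroup $S$ of a group $G$ is *maximal* if $S\ne G$ and the only subgroup of $G$ strictly containing $S$ is $G$.

The existence of such a subgroup is a real question. Zorn's lemma does not give one in general, because a union of a chain of proper subgroups may be the whole group. For instance $\mathbb C^*$ has no maximal subgroup. If $S$ were one, then $\mathbb C^*/S$ would be a nontrivial group without proper nontrivial subgroups, hence of prime order $p$, so $S$ would contain all $p$-th powers, that is, all of $\mathbb C^*$.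

The problem treated here is posed, and stated as open, in "Tits Alternative For Maximal Subgroups Of $GLn(D)$" (https://www.math.uni-bielefeld.de/lag/man/121.pdf): does $GL_n(D)$ have a maximal subgroup for every noncommutative division algebra $D$ of finite dimension over its centre and every $n\ge1$? The answer is yes.

**Theorem 1.** Let $D$ be a noncommutative division algebra of finite dimension over its centre $F$, and $n\ge1$. Then $GL_n(D)$ has a maximal subgroup containing $F^*$.

**Theorem 2.** Let $D$ be any division algebra, commutative or not, finite-dimensional over its centre $F$, and let $n\ge1$.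

(i) $PGL_n(D)=GL_n(D)/F^*$ has a maximal subgroup if and only if it is nontrivial, i.e. if and only if $(n,D)\neq(1,F)$.

(ii) $GL_n(D)$ has no maximal subgroup if and only if $n=1$, $D=F$ and $F^*$ is divisible.

(iii) If $A$ is a finite-dimensional semisimple algebra over a field, then $A^*$ has no maximal subgroup if and only if $A$ is a finite product of fields $K_i$ with every $K_i^*$ divisible.

(iv) If $R$ is a ring with Jacobson radical $J$ such that $R/J$ has a direct factor $M_n(D)$ with $(n,D)\ne(1,F)$, then $R^*$ has a maximal subgroup.

**Theorem 3.** Let $D$ be a noncommutative division algebra of finite dimension over its centre $F$. Then $D^*$ has a maximal subgroup of finite index containing $F^*$ if and only if $D^*\ne F^*D'$, where $D'$ is the commutator subgroup of $D^*$. If $D^*=F^*D'$, then maximal subgroups containing $F^*$ exist, and all of them are non-normal and of infinite index.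

One lemma will be used again and again.

**Lemma B.** (i) If a group $G$ has no maximal subgroup, neither does any quotient of $G$. (ii) A nontrivial abelian group $Q$ of finite exponent has a maximal subgroup of prime index.

*Proof.* (i) The preimage of a maximal subgroup is maximal. (ii) Let $N$ be the exponent. If $Q^p=Q$ for all primes $p$, then, raising to the prime factors of $N$ one after another, $Q=Q^N=1$, a contradiction. So $Q/Q^p\ne1$ for some $p$. This is a nonzero vector space over $\mathbb F_p$, and the preimage of a hyperplane has index $p$ in $Q$, so it is maximal. $\square$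

## 3. Textbook facts about division algebras

Let $A$ be a central simple algebra of degree $d$ over $F$. The reduced norm $\mathrm{Nrd}:A\to F$ is multiplicative and is a polynomial function in coordinates. An element $x$ is invertible exactly when $\mathrm{Nrd}(x)\ne0$, and $\mathrm{Nrd}(c)=c^d$ for $c\in F$. The reduced trace $\mathrm{Trd}:A\to F$ is a nonzero $F$-linear form, and $\mathrm{Nrd}(1+ta)=1+\mathrm{Trd}(a)t+\cdots$ is a polynomial in $t$ of degree at most $d$. If $A=D$ is a division algebra and $L\supseteq F$ is a subfield with $[L:F]=s$, then $s\mid d$ and $\mathrm{Nrd}|_L=N_{L/F}^{\,d/s}$. If $a\in D$ has minimal polynomial $f$ of degree $r$ over $F$, its reduced characteristic polynomial is $f^{d/r}$.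

**(W)** *Wedderburn's factorization theorem* (Lam, *A First Course in Noncommutative Rings*, Thm. 16.9). If $a\in D$ has minimal polynomial $f$ of degree $r$ over $F$, then $f(x)=(x-a_1)\cdots(x-a_r)$ in $D[x]$, where $x$ commutes with $D$ and every $a_i$ is conjugate to $a$ under $D^*$.

Comparing coefficients, and using the reduced characteristic polynomial, we get
$$\sum_i a_i\in F,\qquad a_1\cdots a_r\in F,\qquad r\mid d,\qquad \mathrm{Trd}(a)=\frac dr\sum_i a_i. \tag{2}$$
For $a=i\in\mathbb H$ this reads $x^2+1=(x-i)(x+i)$ with $-i=jij^{-1}$.

**(J)** *Jacobson's theorem.* A division ring algebraic over a finite field is commutative.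

**(B)** *Brauer groups.* $\mathrm{Br}(F)=H^2(F,F_s^*)$, where $F_s$ is a separable closure. The period of $D$, which is the order of its class in $\mathrm{Br}(F)$, has the same prime divisors as $\deg D$.

**(C)** *Valuations of fields.* A valuation extends to every algebraic extension, and the larger value group is torsion modulo the smaller one. If $\hat k$ is complete for a real-valued valuation $\hat u$, then $\hat u$ extends uniquely to every algebraic extension of $\hat k$. On an extension $L$ of degree $s$ the extension is $y\mapsto\frac1s\hat u(N_{L/\hat k}(y))$.

Finally, if $D$ is noncommutative, then $F$ is infinite, since finite division rings are commutative.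

## 4. Lines in $D^n$, and the rotations of $\mathbb H$

**The case $n\ge2$ of Theorem 1.** Here $D$ may even be commutative. Let $G=GL_n(D)$ act on the set of lines $vD$ of the right space $D^n$ of columns. Spanning vectors of two distinct lines extend to a basis, so $G$ is doubly transitive on lines. Let $P$ be the stabilizer of one line $o$. It contains $F^*$, and $P\ne G$ because there is more than one line. Let $H\supsetneq P$ be a subgroup. Some $h\in H$ has $ho\ne o$, and $P$ is transitive on the lines different from $o$, so the $H$-orbit of $o$ is the set of all lines. Given $g\in G$, choose $h'\in H$ with $h'o=go$. Then $h'^{-1}g\in P\subseteq H$, so $g\in H$. Hence $H=G$ and $P$ is maximal. $\square$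

So only $n=1$ remains. There are no lines to permute, but for the real quaternions another geometry is available.

**Example 3.** *The subgroup $S=\mathbb C^*\cup\mathbb C^*j$ is maximal in $\mathbb H^*$, and it contains $\mathbb R^*$.* The group $\mathbb H^*$ acts by conjugation on the sphere of unit pure quaternions, through all rotations. The stabilizer of $i$ is $\mathbb C^*$, which acts by all rotations about $i$, and $S$ is the stabilizer of $\{i,-i\}$. Let $L\supsetneq S$ be a subgroup and $T$ the $L$-orbit of $i$. For $q\in T$, the group $L$ contains all rotations about $q$ (conjugate those about $i$), and $T=-T$ because $jij^{-1}=-i$. Choose $q\in T$ with $q\ne\pm i$, at angle $\theta$ from $i$. Replacing $q$ by $-q$ if necessary, we have $0<\theta\le\pi/2$. Rotating $i$ about $q$ produces points whose angle to $i$ runs continuously from $0$ to $2\theta$. With the rotations about $i$ we see that $T$ contains every point at angle at most $2\theta$ from $i$. Now repeat with a point $q\in T$ at angle $\min(2\theta,\pi/2)$. After finitely many steps we may use the angle $\pi/2$, and then $T$ is the whole sphere. As $L$ is transitive on the sphere and contains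 the stabilizer of $i$, $L=\mathbb H^*$.

## 5. Abelian quotients and completions: how far they reach

Lemma B suggests looking for abelian quotients of finite exponent. By (2), for $a\in D^*$ the product $a_1\cdots a_r$ is in $F^*$, and it is congruent to $a^r$ modulo $D'$. So $a^r\in F^*D'$ with $r\mid d$, and
$$D^*/F^*D'\ \text{ is abelian of exponent dividing } d. \tag{3}$$
If this quotient is nontrivial, Lemma B gives a normal maximal subgroup of $D^*$ of prime index containing $F^*$. Conversely, if $S\supseteq F^*$ is a normal maximal subgroup, then $D^*/S$ has prime order, so $S\supseteq F^*D'$ and $F^*D'\ne D^*$. So among subgroups containing $F^*$, the abelian quotients give something exactly when $D^*\ne F^*D'$.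

The source of the problem uses a finer quotient, for $A=M_n(D)$: if $A'$ is the commutator subgroup of $A^*$ and $RN(A^*)\subseteq F^*$ the image of the reduced norm, then $G(A)=A^*/RN(A^*)A'$ is abelian, torsion, of exponent dividing the degree of $A$. If $G(A)\neq1$, there are normal maximal subgroups of finite index, though they need not contain $F^*$.

**Example 4.** We use one fact: *in a quaternion division algebra over a field of characteristic $\neq 2$, every $x$ with $\mathrm{Nrd}(x)=1$ is a commutator.* If $x\notin F$, then $L=F(x)$ is a quadratic Galois extension with $N_{L/F}(x)=1$. By Hilbert 90, $x=y\sigma(y)^{-1}$ with $y\in L^*$, where $\sigma$ generates the Galois group. By Skolem–Noether $\sigma(y)=gyg^{-1}$, so $x=ygy^{-1}g^{-1}$. If $x\in F$, then $x=\pm1$, and $-1=iji^{-1}j^{-1}$ for the usual anticommuting generators.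

Take $D=\mathbb H$. Then $\mathrm{Nrd}$ identifies $\mathbb H^*/\mathbb H'$ with the divisible group $\mathbb R_{>0}$, and $\mathbb H^*=\mathbb R_{>0}\mathbb H'$, so $G(\mathbb H)=1$. A normal maximal subgroup would contain $\mathbb H'$ and give a maximal subgroup of $\mathbb R_{>0}$, which is impossible by the argument given for $\mathbb C^*$. So $\mathbb H^*$ has no normal maximal subgroup at all, but it has the maximal subgroup of Example 3.

Take $D=\mathbb H((t))$. The reduced norm of a series of order $s$ has order $2s$ and positive leading coefficient, so it is a square in $F=\mathbb R((t))$. Dividing $x\in D^*$ by $c\in F^*$ with $c^2=\mathrm{Nrd}(x)$ gives an element of $D'$. So $D^*=F^*D'$, and no normal maximal subgroup contains $F^*$. Nevertheless the series of even order form a normal subgroup of index $2$. It is maximal and does not contain $t\in F^*$. Correspondingly $G(D)\ne1$: here $RN(D^*)=F^{*2}$, so $RN(D^*)D'$ consists of series of even order.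

When $D^*=F^*D'$, a second natural idea is to enlarge $F$ to a complete field $\hat F$ such that $D\otimes_F\hat F$ is a matrix ring $M_m(E)$ with $m\ge2$. Maximal subgroups of $GL_m(E)$ are then available, as in Section 4, and if we find an open one, it can be intersected with the dense subgroup $D^*$. The trouble is that $D$ may survive the completion. For $D=\mathbb H((t))$ with the $t$-adic valuation, $F$ is already complete and $D\otimes_F\hat F=D$ is still a division algebra.

In that example the obstacle also provides the way out. The surviving valuation gives $V=\mathbb H[[t]]$, every element of $D^*$ is a power of $t\in F^*$ times a unit of $V$, and therefore $D^*/F^*\cong V^*/\mathbb R[[t]]^*$ maps onto $\mathbb H^*/\mathbb R^*$. Example 3 and Lemma B finish the case. In general the surviving valuation ring is invariant, and we may pass to its residue algebra. Doing this once and for all is the reason for taking $V$ minimal.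

From here to the end of Section 10 we assume $n=1$, $D$ is noncommutative of degree $d\geq 2$, and

$$\text{the group } D^*/F^* \text{ has no maximal subgroup.} \tag{4}$$

We derive a contradiction. In particular, by (3), (4) and Lemma B,
$$D^*=F^*D'. \tag{5}$$

## 6. The characteristic does not divide the degree

**Step 1: $\operatorname{char}F\nmid d$.** This step is needed to apply Lemma A, and later to divide by $r\mid d$. By (5), since $\mathrm{Nrd}(D')=1$, we have $\mathrm{Nrd}(D^*)=F^{*d}$. Suppose $p=\operatorname{char}F$ divides $d$. Then all reduced norms lie in $F^p$, the subfield of $p$-th powers.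

Since $\mathrm{Trd}$ is a nonzero linear form, there is $a\in D$ with $\mathrm{Trd}(a)=1$. Then $P(t)=\mathrm{Nrd}(1+ta)=1+t+\cdots\in F[t]$ has degree at most $d$, and $P(t)\in F^p$ for all $t\in F$. Let $c\in F$. The polynomial $P(cy)=1+cy+\cdots$ in $y$ takes values in $F^p$ for all $y\in F^p$, and $F^p$ is infinite. Lagrange interpolation at $d+1$ distinct points of $F^p$ shows that its coefficients lie in $F^p$. The coefficient of $y$ is $c$, so $c\in F^p$. Hence $F=F^p$ is perfect.

Then $F_s$ is algebraically closed, and $x\mapsto x^p$ is an automorphism of the Galois module $F_s^*$. It induces multiplication by $p$ on $\mathrm{Br}(F)=H^2(F,F_s^*)$, which is therefore bijective. So $\mathrm{Br}(F)$ has no $p$-torsion. But $p$ divides $d=\deg D$, so by (B) it divides the order of the class of $D$, and a multiple of that class has order $p$. This is a contradiction. $\square$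

## 7. The residue algebra of a minimal valuation ring

By Step 1 and Lemma A we may fix a minimal element $V$ of $\mathcal V$, with $w$, $M$, $\Gamma_D$ as in Section 1. Put $O=V\cap F$, $\Gamma_F=w(F^*)$, $\Delta=V/M$, and let $k\subseteq\Delta$ be the image of $O$. It is a field: if $x\in O\setminus M$, then $x^{-1}\in V\cap F=O$. Bars denote residues. Since $d$ and $d^{-1}$ lie in $V$, $d$ is a unit of $V$, so $d\ne0$ in $k$, and every divisor of $d$ is nonzero in $k$.

**Step 2: $D^*=F^*V^*$.** This lets us scale elements to units, and choose conjugating elements in $V^*$.

Let $a\in D^*$ have minimal equation $\sum_{i=0}^rc_ia^i=0$ over $F$. It has at least two nonzero terms. If all nonzero terms had distinct values, then by (1) the sum would have the value of the smallest term and would not be $0$. So $w(c_ia^i)=w(c_la^l)$ for some $i<l$ with $c_i,c_l\ne0$, and $w(a)^{l-i}=w(c_ic_l^{-1})$. Thus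
$$w(a)^j\in\Gamma_F\quad\text{for some }1\le j\le d. \tag{6}$$

Next, $\Gamma_D$ is abelian. The subgroup $\Gamma_F$ is central in $\Gamma_D$, as $F^*$ is central in $D^*$. Let $\alpha,\beta\in\Gamma_D$ and choose $j\ge1$ with $\beta^j\in\Gamma_F$. Then $(\alpha\beta\alpha^{-1})^j=\alpha\beta^j\alpha^{-1}=\beta^j$. In a totally ordered group $x<y$ implies $x^j<y^j$, so $\alpha\beta\alpha^{-1}=\beta$.

Hence $D^*/F^*V^*\cong\Gamma_D/\Gamma_F$ is abelian, and by (6) its exponent divides $d!$. It is a quotient of $D^*/F^*$, so by (4) and Lemma B it is trivial. $\square$

**Step 3: $\dim_k\Delta\le d^2$.** This makes $\Delta$ a division algebra in our sense, once the centre is known. Let $\bar x_1,\dots,\bar x_s\in\Delta$ be $k$-independent. Suppose $\sum c_ix_i=0$ with $c_i\in F$ not all $0$. Dividing by a coefficient of least value, we may assume that all $c_i\in O$ and that one of them is $1$. Reducing modulo $M$ gives a nontrivial relation over $k$, a contradiction. So the $x_i$ are $F$-independent and $s\le d^2$. $\square$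

**Step 4: $Z(\Delta)=k$.** Clearly $k\subseteq Z(\Delta)$. Let $z\in V$ with $\bar z\in Z(\Delta)$, let $r$ be the degree of $z$ over $F$, and let $z_1,\dots,z_r$ be the conjugates of $z$ given by (W). By Step 2 the conjugating elements may be taken in $V^*$, since factors from $F^*$ do nothing: $z_i=g_izg_i^{-1}$ with $g_i\in V^*$. So $z_i\in V$ and $\bar z_i=\bar g_i\bar z\bar g_i^{-1}=\bar z$. By (2), $\sum z_i\in F\cap V=O$, and reducing gives $r\bar z\in k$. Since $r\mid d$ is invertible in $k$, $\bar z\in k$. $\square$

**Step 5: $\Delta$ is noncommutative.** Suppose it is commutative. The kernel of $\mathrm{Trd}$ has dimension $d^2-1>0$, so there is $a\ne0$ in $D$ with $\mathrm{Trd}(a)=0$. By Step 2 we may multiply $a$ by an element of $F^*$ and assume $a\in V^*$. In (2) the factor $d/r$ is nonzero in $F$ by Step 1, so $\sum a_i=0$. As in Step 4, $a_i=g_iag_i^{-1}$ with $g_i\in V^*$, and since $\Delta$ is commutative $\bar a_i=\bar a$. So $r\bar a=0$, and $\bar a=0$. This contradicts $a\in V^*$. $\square$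

**Step 6: $\Delta^*/k^*$ has no maximal subgroup.** This is the inherited bad property. By Step 2,
$$D^*/F^*=F^*V^*/F^*\cong V^*/(V^*\cap F^*)=V^*/O^*,$$
and $V^*\to\Delta^*$ is surjective and sends $O^*$ into $k^*$. So $\Delta^*/k^*$ is a quotient of $D^*/F^*$. Apply (4) and Lemma B. $\square$

**Step 7: $\Delta$ has no valuation ring $\overline W\subsetneq\Delta$ with $d^{-1}\in\overline W$.** This is what minimality buys. Suppose there is one, and let $W=\{x\in V:\bar x\in\overline W\}\subsetneq V$. It is a subring containing $M$ and $d^{-1}$. It is invariant under conjugation by $V^*$, because $\overline W$ is invariant under $\Delta^*$. It is trivially invariant under $F^*$, hence under $D^*=F^*V^*$. Let $x\in D^*$. If $x\in M$, then $x\in W$. If $x\notin V$, then $x^{-1}\in M\subseteq W$. If $x\in V^*$, then $\bar x$ or $\bar x^{-1}$ lies in $\overline W$, so $x$ or $x^{-1}$ lies in $W$. So $W\in\mathcal V$ and $W\subsetneq V$, contradicting minimality. $\square$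

## 8. A completion over which $\Delta$ becomes a matrix ring

**Step 8: a nontrivial real-valued valuation $u$ on $k$ with $u(d)=0$.** If $k$ were algebraic over a finite field, then so would be $\Delta$, by Step 3, and $\Delta$ would be commutative by (J), against Step 5.

If $\operatorname{char}k=0$, take a prime $q\nmid d$ and a transcendence basis $X$ of $k$ over $\mathbb Q$. The $q$-adic valuation extends to $\mathbb Q(X)$ by the Gauss extension (the value of a polynomial is the least value of its coefficients), with value group $\mathbb Z$. Extend it further to the algebraic extension $k$. The value of $d$ is $0$ because $q\nmid d$.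

If $\operatorname{char}k=q>0$, then $k$ is not algebraic over $\mathbb F_q$, so there is a transcendence basis $X$ of $k/\mathbb F_q$ with an element $x_0$. Take the $x_0$-adic valuation on $\mathbb F_q(X\setminus\{x_0\})(x_0)$ and extend it to $k$. The value of $d$ is $0$ because $d$ is a nonzero element of the prime field.

In both cases the value group on $k$ is an ordered group that is torsion modulo $\mathbb Z$. Sending $\gamma$ with $s\gamma=l\in\mathbb Z$, $s\ge1$, to $l/s$ embeds it, with its order, in $\mathbb Q$. So $u$ is real-valued, and it is nontrivial. $\square$

Let $(\hat k,\hat u)$ be the completion of $(k,u)$. By Steps 3 and 4, $\hat\Delta=\Delta\otimes_k\hat k$ is a central simple $\hat k$-algebra, so $\hat\Delta\cong M_m(E)$, where $E$ is a division algebra with centre $\hat k$. Let $e=\deg E$.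

**Step 9: $E$ carries a valuation.** Put
$$w_E(x)=\tfrac1e\,\hat u(\mathrm{Nrd}_E(x))\qquad(x\in E^*),\qquad w_E(0)=\infty .$$
It is multiplicative, in the sense that $w_E(xy)=w_E(x)+w_E(y)$, and it extends $\hat u$ because $\mathrm{Nrd}_E(c)=c^e$ for $c\in\hat k$. Let $L=\hat k(x)$ for some $x\in E$, of degree $s$ over $\hat k$. On $L$ we have $\mathrm{Nrd}_E=N_{L/\hat k}^{\,e/s}$, so $w_E|_L=\frac1s\hat u\circ N_{L/\hat k}$ is the unique extension of $\hat u$ to $L$. In particular it is a valuation on $L$, and $w_E(x)\ge0$ implies $w_E(1+x)\ge0$. By multiplicativity, applied to $x+y=x(1+x^{-1}y)$, we get $w_E(x+y)\ge\min(w_E(x),w_E(y))$ on $E$. Hence $O_E=\{x\in E:w_E(x)\ge0\}$ is a subring. It is invariant under conjugation, as $\mathrm{Nrd}_E$ is, and it contains $x$ or $x^{-1}$ for each $x\in E^*$. So $O_E$ is a valuation ring of $E$, with $O_E^*=\{w_E=0\}$. $\square$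

**Step 10: $m\ge2$.** If $m=1$, then $\Delta\subseteq\hat\Delta=E$, and $\Delta\cap O_E$ is a valuation ring of $\Delta$. It contains $d^{-1}$ because $\hat u(d)=0$. It is not all of $\Delta$, because $u$ is nontrivial on $k$. This contradicts Step 7. $\square$

**Example 5.** Let $\Delta=\mathbb H$, $k=\mathbb R$, $d=2$, and $q$ an odd prime. Then $\hat k$ contains the closure $\mathbb Q_q$ of $\mathbb Q$, and one can see directly that $\mathbb H\otimes_{\mathbb R}\hat k$ is not a division algebra. In $\mathbb F_q$ the sets $\{s^2\}$ and $\{-1-t^2\}$ both have $(q+1)/2$ elements, so they meet, and $1+s^2+t^2=0$ has a solution. One of $s,t$ is nonzero, so by Hensel's lemma the solution lifts to $\mathbb Z_q$. Then $1+si+tj$ is a nonzero element of reduced norm $1+s^2+t^2=0$.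

## 9. An open maximal subgroup of $GL_m(E)$

Here we use only that $\hat k$ is complete for the nontrivial real-valued $\hat u$, that $E$ and $w_E$ are as in Step 9, and that $m\ge2$. Zorn's lemma fails to give maximal subgroups in general, but it works in the presence of a large subgroup.

**Lemma C.** Let $K$ be a subgroup of a group $G$ and $a\in G\setminus K$ with $G=\langle K,a\rangle$. Then $G$ has a maximal subgroup containing $K$.

*Proof.* The subgroups of $G$ that contain $K$ but not $a$ form a nonempty set closed under unions of nonempty chains. Let $N$ be a maximal element of this set. A subgroup strictly larger than $N$ contains $K$, hence must contain $a$, hence is $G$. And $N\ne G$ as $a\notin N$. $\square$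

**Step 11: the topology.** Give $\hat\Delta=M_m(E)$ the product topology of a finite-dimensional $\hat k$-space; it does not depend on the basis. Multiplication is bilinear, so continuous. The reduced norm is polynomial, so $\hat\Delta^*=\{\mathrm{Nrd}\ne0\}$ is open. By Cayley–Hamilton for the reduced characteristic polynomial, $x^{-1}$ is a polynomial expression in the coordinates of $x$ divided by $\mathrm{Nrd}(x)$, so inversion is continuous. Hence $\hat\Delta^*$ is a topological group.

Let $(e_i)$ be a $\hat k$-basis of $E$. After scaling by elements of $\hat k^*$ we have $w_E(e_i)\ge0$. Then $O_E\supseteq\bigoplus_iO_{\hat k}e_i$, where $O_{\hat k}=\{\hat u\geq 0\}$ is open in $\hat k$. So the additive group $O_E$ contains a neighborhood of $0$, and it is open in $E$. Then $M_m(O_E)$ is open, and so is $GL_m(O_E)$, the set of $x\in\hat\Delta^*$ with $x$ and $x^{-1}$ in $M_m(O_E)$. $\square$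

Put $K=\hat k^*\,GL_m(O_E)$. It is an open subgroup of $GL_m(E)$ containing $\hat k^*$. Choose $\pi\in k$ with $0<u(\pi)<\infty$, and let
$$a=\mathrm{diag}(\pi,1,\dots,1),\qquad K_1=\langle K,a\rangle .$$

**Step 12: $a\notin K$.** Suppose $a=cg$ with $c\in\hat k^*$ and $g\in GL_m(O_E)$. Then $g=c^{-1}a$ is diagonal with entries $c^{-1}\pi,c^{-1},\dots,c^{-1}$, where $c^{-1}$ occurs because $m\ge2$. Since $g^{-1}$ also has entries in $O_E$, both $c^{-1}\pi$ and $c^{-1}$ are units of $O_E$. So $\hat u(c)=0$ and $\hat u(\pi)=0$, a contradiction. $\square$

Let $e_{ij}(y)$ ($i\ne j$, $y\in E$) be the matrix with $1$ on the diagonal, $y$ at position $(i,j)$ and $0$ elsewhere, and let $E_m(E)$ be the group generated by all $e_{ij}(y)$.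

**Step 13: $E_m(E)\subseteq K_1$.** For $x\in O_E$ and $s\ge0$,
$$a^{-s}e_{12}(x)a^s=e_{12}(\pi^{-s}x)\in K_1 .$$
Given $y\in E$, choose $s$ with $s\,u(\pi)+w_E(y)\ge0$, which is possible because $w_E$ is real-valued. Then $y=\pi^{-s}x$ with $x=\pi^sy\in O_E$. So $e_{12}(y)\in K_1$ for all $y\in E$. Conjugating by permutation matrices, which lie in $GL_m(O_E)$, gives all $e_{ij}(y)$. $\square$

**Step 14: $E_m(E)$ is normal in $GL_m(E)$, and the quotient is abelian.** First, every $g\in GL_m(E)$ has the form $\varepsilon\cdot\mathrm{diag}(y,1,\dots,1)$ with $\varepsilon\in E_m(E)$. We reduce $g$ by row operations, i.e. by left multiplication by elementary matrices, using induction on $m$; the case $m=1$ is empty. Let $m\ge2$. The last column of $g$ is nonzero. If only its entry in row $m$ is nonzero, add row $m$ to row $1$. So we may assume that some entry $b$ in a row $i\ne m$ is nonzero. If $b'$ is the entry in row $m$, add $(1-b')b^{-1}$ times row $i$ to row $m$, which makes that entry $1$. Clear the rest of the last column with row $m$. The matrix is now $\begin{pmatrix}B&0\\ *&1\end{pmatrix}$ with $B$ invertible of size $m-1$. By induction, row operations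 on the first $m-1$ rows turn $B$ into $\mathrm{diag}(y,1,\dots,1)$. Multiples of these rows then clear the rest of the last row.

Conjugating $e_{ij}(x)$ by $\mathrm{diag}(d_1,\dots,d_m)$ gives $e_{ij}(d_ixd_j^{-1})$. So invertible diagonal matrices normalize $E_m(E)$, and $E_m(E)$ is normal.

Next, for $c\in E^*$ the matrix with $c$ at position $(1,1)$, $c^{-1}$ at position $(j,j)$, $j\ge2$, and $1$ elsewhere on the diagonal, lies in $E_m(E)$. In the rows and columns $1,j$, put
$$\omega(c)=e_{1j}(c)\,e_{j1}(-c^{-1})\,e_{1j}(c)=\begin{pmatrix}0&c\\-c^{-1}&0\end{pmatrix}.$$
Then
$$\omega(c)\,\omega(-1)=\begin{pmatrix}0&c\\-c^{-1}&0\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}c&0\\0&c^{-1}\end{pmatrix}. \tag{7}$$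
Finally, for $y,z\in E^*$, writing only the first two diagonal entries (the others are $1$),
$$\mathrm{diag}(yzy^{-1}z^{-1},1)=\mathrm{diag}(y,y^{-1})\,\mathrm{diag}(z,z^{-1})\,\mathrm{diag}((zy)^{-1},zy)\in E_m(E).$$
Every class of $GL_m(E)/E_m(E)$ is represented by some $\mathrm{diag}(y,1,\dots,1)$, and we have shown that these commute modulo $E_m(E)$. So the quotient is abelian. $\square$

**Step 15: $K_1$ is normal in $GL_m(E)$, and $GL_m(E)/K_1$ is abelian of exponent dividing $em$.** By Steps 13 and 14, $K_1\supseteq E_m(E)$ corresponds to a subgroup of an abelian group, so it is normal with abelian quotient. For the exponent it is enough to consider $\mathrm{diag}(y,1,\dots,1)$, $y\in E^*$. Put $c=\mathrm{Nrd}_E(y)\in\hat k^*$ and $v=c^{-1}y^e$. Then $w_E(v)=e\,w_E(y)-\hat u(c)=0$, so $v\in O_E^*$. As $c$ is central, $y^{em}=c^mv^m$, and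
$$\mathrm{diag}(y,1,\dots,1)^{em}=\mathrm{diag}(c^m,1,\dots,1)\,\mathrm{diag}(v^m,1,\dots,1).$$
The second factor is in $GL_m(O_E)$. The first is $cI\cdot\mathrm{diag}(c^{m-1},c^{-1},\dots,c^{-1})$. Its first factor is in $\hat k^*$, and its second is the product over $j=2,\dots,m$ of the matrices from (7), so it lies in $E_m(E)$. Thus the power lies in $K_1$. $\square$

**Step 16: $GL_m(E)$ has an open maximal subgroup $N\supseteq\hat k^*$.** If $K_1=GL_m(E)$, Step 12 and Lemma C give a maximal subgroup $N\supseteq K$. If $K_1\ne GL_m(E)$, then by Step 15 and Lemma B the group $GL_m(E)/K_1$ has a maximal subgroup, and we let $N$ be its preimage, which again contains $K$. In both cases $N$ contains $\hat k^*$ and the open subgroup $K$, so $N$ is a union of cosets of $K$ and is open. $\square$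

## 10. Restriction to a dense subgroup

**Lemma D.** Let $\hat G$ be a topological group, $G$ a dense subgroup and $N$ an open maximal subgroup of $\hat G$. Then $N\cap G$ is a maximal subgroup of $G$.

*Proof.* The complement of $N$ is a union of cosets of $N$, so it is open, and it is nonempty. Hence it meets $G$, and $N\cap G\ne G$. Let $H$ be a subgroup of $G$ with $N\cap G\subsetneq H$, and let $\overline H$ be its closure in $\hat G$, which is a subgroup. Since $N$ is open and $G$ is dense, $N\cap G$ is dense in $N$, so $N\subseteq\overline H$. Also $H$ contains an element outside $N$. So $\overline H$ is strictly larger than $N$, and $\overline H=\hat G$ by maximality.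

On the other hand, $H$ is a union of cosets of $N\cap G$, which is open in $G$. So $H$ is an open subgroup of $G$, and therefore closed in $G$, since its complement in $G$ is a union of cosets of $H$. Hence $H=\overline H\cap G=G$. $\square$

**Step 17: the contradiction.** Since $k$ is dense in $\hat k$, $\Delta$ is dense in $\hat\Delta$. The set $\hat\Delta^*$ is open in $\hat\Delta$, so $\Delta\cap\hat\Delta^*$ is dense in $\hat\Delta^*$. This intersection is $\Delta^*$, because every nonzero element of $\Delta$ is already invertible in $\Delta$. By Step 16 and Lemma D, $N\cap\Delta^*$ is a maximal subgroup of $\Delta^*$, and it contains $k^*$. So $\Delta^*/k^*$ has a maximal subgroup, contradicting Step 6.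

Hence (4) is false: $D^*/F^*$ has a maximal subgroup. Its preimage in $D^*$ is a maximal subgroup containing $F^*$. Together with the case $n\ge2$ from Section 4, this proves Theorem 1. $\blacksquare$

## 11. Semisimple algebras, and subgroups of finite index

*Proof of Theorem 2.* (i) If $n\ge2$, the group $PGL_n(D)$ is nontrivial (the image of $e_{12}(1)$ is not $1$), and the stabilizer $P\supseteq F^*$ of Section 4, where $D$ could be commutative, gives a maximal subgroup. If $n=1$ and $D\ne F$, the group is nontrivial, $D$ is noncommutative, and Theorem 1 applies. If $n=1$ and $D=F$, the group is trivial and has no maximal subgroup.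

(ii) By (i), only $GL_1(F)=F^*$ remains. Let $B$ be an abelian group. If $S$ is a maximal subgroup of $B$, then $B/S$ is nontrivial without proper nontrivial subgroups, so it has prime order $p$ and $B^p\subseteq S\ne B$. So a divisible group has no maximal subgroup. If $B$ is not divisible, then $B\ne B^p$ for some prime $p$, and the preimage of a hyperplane of $B/B^p$ is a maximal subgroup.

(iii) By Wedderburn's theorem $A\cong\prod_iM_{n_i}(D_i)$, a finite product with division algebras $D_i$, so $A^*\cong\prod_iGL_{n_i}(D_i)$. If some factor has a maximal subgroup, so does $A^*$: take the preimage under the projection. Otherwise, by (ii), $A$ is a product of fields $K_i$ with $K_i^*$ divisible. Conversely, for such $A$ the group $A^*=\prod K_i^*$ is divisible abelian, and it has no maximal subgroup by the argument in (ii).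

(iv) Units lift modulo $J$: if $x,y\in R$ with $xy,yx\in1+J$, then $xy$ and $yx$ are units of $R$, so $x$ is a unit. So $R^*\to(R/J)^*$ is surjective, and $(R/J)^*$ maps onto its factor $GL_n(D)$. The latter has a maximal subgroup by (ii), and Lemma B applies. $\blacksquare$

*Proof of Theorem 3.* If $D^*\ne F^*D'$, then by (3) and Lemma B the group $D^*/F^*D'$ has a maximal subgroup of prime index, and its preimage is a maximal subgroup of $D^*$ of finite index containing $F^*$. (Statement (3) was proved before assumption (4) was made.)

Now let $D^*=F^*D'$. Maximal subgroups containing $F^*$ exist by Theorem 1. Let $S$ be one. Every quotient of $D^*/F^*$ is perfect, because it is the image of $D'$. If $S$ were normal, $D^*/S$ would have prime order, so it would be a nontrivial abelian group that is also perfect, which is impossible. Suppose $S$ had finite index. Let $C$ be the intersection of the conjugates of $S$. It is normal of finite index, and it contains $F^*$ because $F^*$ is central. So $D^*/C$ is a finite perfect group, nontrivial because $C\subseteq S\ne D^*$. But finite quotients of $D^*$ are solvable (Rapinchuk–Segev–Seitz, *J. Amer. Math. Soc.*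 15 (2002), 929–978), and a nontrivial solvable group is not perfect. So $S$ has infinite index. In particular, no maximal subgroup of finite index contains $F^*$ in this case, which is the remaining half of the equivalence. $\blacksquare$
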